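\title{Quasiconformal maps of small distortion have absolutely continuous inverse on planes}

\begin{abstract}
We show that there is $\varepsilon>0$ such that no $(1+\varepsilon)$-quasiconformal map of $\mathbb{R}^3$ sends a set of positive area contained in a plane to a set of zero area. More generally, for $N\ge3$, $2\le n\le N$ and $K$ close to $1$, we bound the measure of a subset $E$ of an $n$-plane in $\mathbb{R}^N$ by a power $\theta(K)$ of the $n$-dimensional Hausdorff content of its image under a $K$-quasiconformal map. One may take $\theta(K)=1-C(K-1)$, and this order in $K-1$ is sharp. The proof follows the conformal factor of the heat extension of the map through all scales. For $n\ge2$, near conformality at every scale forces the fluctuation of this factor to be much smaller than its upward drift.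
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $N\ge2$ and $K\ge1$. A homeomorphism $f:\mathbb{R}^N\to\mathbb{R}^N$ is \emph{$K$-quasiconformal} if it is orientation-preserving, belongs to $W^{1,N}_{\mathrm{loc}}(\mathbb{R}^N)$, and satisfies
\[
\|Df(x)\|^N\le K\,J_f(x)\qquad\text{for a.e. }x,
\]
where $\|Df(x)\|$ is the operator norm of the differential and $J_f=\det Df$. It is \emph{quasiconformal} if this holds for some $K$. The inequality says that the largest stretch of $Df(x)$ is comparable to the geometric mean of all stretches, so that infinitesimal balls go to ellipsoids of bounded eccentricity, which are nearly round when $K$ is near $1$.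

Write $|\cdot|_n$ for $n$-dimensional Hausdorff (outer) measure. Let $V$ be an $n$-dimensional plane in $\mathbb{R}^{N}$. We say that $f^{-1}|_{f(V)}$ is \emph{absolutely continuous in measure} if every $E\subset V$ with $|f(E)|_n=0$ satisfies $|E|_n=0$. In words, $f$ does not crush a subset of $V$ of positive $n$-measure to a null set. When $n<N$ the plane $V$ is itself a Lebesgue null set of $\mathbb{R}^N$, so the distortion inequality need not hold at a single point of $V$, and the property can fail. The following two results, due to N.--Romney, are known.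
\begin{enumerate}
\item[(A)] There are a quasiconformal $f:\mathbb{R}^3\to\mathbb{R}^3$ and a set $E\subset\mathbb{R}^2\times\{0\}$ of full $2$-measure such that $|f(E)|_2=0$.
\item[(B)] There are a quasiconformal $f:\mathbb{R}^3\to\mathbb{R}^3$ such that $f(\mathbb{R}^2\times\{0\})$ has locally finite $2$-measure, and a set $E\subset\mathbb{R}^2\times\{0\}$ with $|E|_2>0$ and $|f(E)|_2=0$.
\end{enumerate}
It is asked in \cite{slides} whether such maps can be $K$-quasiconformal with $K\to1$, or whether $(1+\varepsilon)$-quasiconformal maps, restricted to a hyperplane, have absolutely continuous inverse. In $\mathbb{R}^3$, the setting of (A) and (B), the question is which of the following two statements holds.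
\begin{enumerate}
\item[(i)] For every $K>1$ there are a $K$-quasiconformal $f:\mathbb{R}^3\to\mathbb{R}^3$ and a set $E\subset\mathbb{R}^2\times\{0\}$ with $|E|_2>0$ and $|f(E)|_2=0$.
\item[(ii)] There is $\varepsilon>0$ such that for every $(1+\varepsilon)$-quasiconformal $f:\mathbb{R}^3\to\mathbb{R}^3$ and every plane $V\subset\mathbb{R}^3$, the inverse $f^{-1}|_{f(V)}$ is absolutely continuous in measure.
\end{enumerate}

For $K=1$ and $N\ge3$ the map $f$ is a similarity by Liouville's theorem, and nothing is crushed. As soon as $K>1$, strong compression becomes possible at a point.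

\begin{example}[radial stretch]\label{ex:radial}
Let $s>0$ and $f(x)=|x|^sx$. This is an orientation-preserving $C^1$ homeomorphism of $\mathbb{R}^N$, and for $x\ne0$, with $\hat x=x/|x|$, we have $Df=|x|^s(I+s\,\hat x\otimes\hat x)$. The eigenvalues are $(1+s)|x|^s$ once and $|x|^s$ with multiplicity $N-1$, so $\|Df\|^N=(1+s)^N|x|^{sN}$ and $J_f=(1+s)|x|^{sN}$. Thus $f$ is $K$-quasiconformal with $K=(1+s)^{N-1}$. For every plane $V$ through $0$ it maps $B(0,\rho)\cap V$ onto $B(0,\rho^{1+s})\cap V$.
\end{example}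

In this example the stretch factor at the origin loses a factor $2^{-s}$ at each dyadic scale. Taking $K$ near $1$ limits the loss per scale but not the number of scales, and the total factor still tends to $0$. With (A) and (B) in mind one may therefore guess that (i) holds. In fact such losses cannot accumulate at a set of points of positive area, and this can be made quantitative. Let
\[
\mathcal H^n_\infty(A)=\inf\Big\{\sum_i(\operatorname{diam}A_i)^n:\ A\subset\bigcup_iA_i\Big\}
\]
be the Hausdorff content, the infimum being taken over countable covers with no restriction on the diameters. It satisfies $\mathcal H^n_\infty(A)\le(\operatorname{diam}A)^n$, and it vanishes when $|A|_n=0$.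

\begin{theorem}\label{thm:main}
Let $N\ge3$ and $2\le n\le N$. There are $\varepsilon_0>0$, $C<\infty$ and a function $\theta:(1,1+\varepsilon_0]\to(0,1)$ with $\theta(K)\to1$ as $K\to1$, depending only on $N$ and $n$, such that for every $K$-quasiconformal $f:\mathbb{R}^N\to\mathbb{R}^N$ with $1<K\le1+\varepsilon_0$, every $n$-plane $V$, every open ball $B=B(x_0,r)\cap V$ with $x_0\in V$, and every $E\subset B$,
\begin{equation}\label{eq:main}
\frac{|E|_n}{|B|_n}\le C\left(\frac{\mathcal H^n_\infty(f(E))}{(\operatorname{diam}f(B))^n}\right)^{\theta(K)}.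
\end{equation}
\end{theorem}

\begin{corollary}\label{cor:answer}
Statement \textup{(ii)} holds, and statement \textup{(i)} is false.
\end{corollary}

\begin{proof}
Take $N=3$, $n=2$, $\varepsilon=\varepsilon_0$. If $E\subset V$ and $|f(E)|_2=0$, then $\mathcal H^2_\infty(f(E\cap B))=0$ for every ball $B$, so $|E\cap B|_2=0$ by \eqref{eq:main}, and $|E|_2=0$ because countably many balls cover $V$. This is (ii), and it contradicts (i) for $K=1+\varepsilon_0$.
\end{proof}

The second theorem is not needed for the question. It determines the order of $1-\theta(K)$ and gives a pointwise form of the result.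

\begin{theorem}\label{thm:sharp}
Let $N\ge3$ and $2\le n\le N$.
\begin{enumerate}
\item[(a)] After decreasing $\varepsilon_0$, one may take $\theta(K)=1-C(K-1)$ in Theorem~\ref{thm:main}, with $C$ depending only on $N$ and $n$.
\item[(b)] This order is sharp: if $K>1$ and \eqref{eq:main} holds for all $K$-quasiconformal maps with some exponent $\theta$ and some finite constant, then $\theta\le K^{-1/(N-1)}$.
\item[(c)] If $f:\mathbb{R}^N\to\mathbb{R}^N$ is $K$-quasiconformal with $K\le1+\varepsilon_0$ and $V$ is an $n$-plane, then for a.e.\ $x\in V$,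
\[
\liminf_{y\to x,\ y\in\mathbb{R}^N}\frac{|f(y)-f(x)|}{|y-x|}>0 .
\]
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} introduces the stretch factor $e^{a(x,t)}$ of $f|_V$ at the point $x$ and the scale $\sqrt t$, and shows the mechanism on two explicit families of maps of $\mathbb{R}^3$. Section~\ref{sec:flat} converts small distortion into \emph{flatness}: $f$ is close to a similarity at every point and every scale. Up to Section~\ref{sec:proof}, this is the only place where quasiconformality and the hypothesis $N\ge3$ enter. Sections~\ref{sec:heat} and~\ref{sec:energy} prove that $e^{-\kappa a}$, with $\kappa$ large, has bounded average over any choice of scales; the hypothesis $n\ge2$ is used once, in Lemma~\ref{lem:identities}. Section~\ref{sec:proof} deduces Theorems~\ref{thm:main} and~\ref{thm:sharp}(c), and Section~\ref{sec:linear} proves the remaining parts of Theorem~\ref{thm:sharp}.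

\medskip
\noindent\textbf{Conventions.} The letters $C,c$ denote positive constants that depend only on $N$ (the dimension $n\le N$ takes finitely many values) and may change from line to line. Repeated indices are summed. Subscripts of functions such as $u$ and $a$ denote partial derivatives, $D$, $\nabla$ and $\Delta$ act in the space variables only, and $|\cdot|$ is the Euclidean (Hilbert--Schmidt) norm of a vector, matrix or array. The identity matrix is $I$, with entries $I_{ik}$.

\section{The stretch factor at scale $\sqrt t$, and two model cases}\label{sec:model}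

The map $f|_V$ need not be differentiable, so we smooth it at every scale in a way that ties the scales together by an equation. Let $V=\mathbb{R}^n=\mathbb{R}^n\times\{0\}$ and let $f:\mathbb{R}^n\to\mathbb{R}^N$ be continuous with polynomial growth. Its \emph{heat extension} is
\[
u(x,t)=\int_{\mathbb{R}^n}p_t(x-y)f(y)\,dy\in\mathbb{R}^N,\qquad p_t(z)=(4\pi t)^{-n/2}e^{-|z|^2/4t},
\]
for $x\in\mathbb{R}^n$ and $t>0$. It is smooth, it solves $u_t=\Delta u$, and it equals $f$ when $f$ is affine. The $N\times n$ matrix $Du(x,t)$ plays the role of the derivative of $f$ at $x$ seen at scale $\sqrt t$. Wherever $Du\neq0$ we define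
\begin{equation}\label{eq:defs}
G_{ij}=u_i\cdot u_j,\qquad e^{2a}=\tfrac1n|Du|^2=\tfrac1n\operatorname{tr}G,\qquad S=e^{-2a}G-I,\qquad W=e^{-2a}|D^2u|^2 .
\end{equation}
Thus $e^a$ is the mean stretch factor, the symmetric trace-free matrix $S$ measures the failure of $Du$ to be conformal, and $W$ measures how fast $Du$ changes relative to its size. If $f$ is the restriction of a similarity of ratio $\lambda$, then $a=\log\lambda$, $S=0$ and $W=0$.

If $f$ crushes a set $E$, then $E$ is covered by balls $B(x_j,r_j)$ with $a(x_j,r_j^2)$ very negative. To exclude this we want a bound on averages of $e^{-\kappa a}$ for some $\kappa>0$, uniformly over small scales. The evolution of $a$ tells us what is needed.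

\begin{lemma}\label{lem:drift}
Where $Du\ne0$ we have $|\nabla a|^2\le W/n$ and
\begin{equation}\label{eq:a}
a_t-\Delta a=F:=-\tfrac1nW+2|\nabla a|^2,\qquad |F|\le\tfrac1nW .
\end{equation}
For every real $\kappa$, the function $w=e^{-\kappa a}$ satisfies
\begin{equation}\label{eq:w}
w_t-\Delta w=\kappa w\big(\tfrac1nW-(2+\kappa)|\nabla a|^2\big).
\end{equation}
\end{lemma}

\begin{proof}
Let $\rho=|Du|^2=ne^{2a}$. Differentiating gives $\rho_k=2\rho a_k=2u_i\cdot u_{ik}$, that is,
\begin{equation}\label{eq:grada}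
ne^{2a}a_k=u_i\cdot u_{ik}.
\end{equation}
By the Cauchy--Schwarz inequality, $n^2e^{4a}|\nabla a|^2\le|Du|^2|D^2u|^2=ne^{4a}W$. Each $u_i$ solves the heat equation, so $\rho_t-\Delta\rho=-2|D^2u|^2$. Since $a=\frac12\log(\rho/n)$,
\[
a_t-\Delta a=\frac{\rho_t-\Delta\rho}{2\rho}+\frac{|\nabla\rho|^2}{2\rho^2}=-\tfrac1nW+2|\nabla a|^2,
\]
and $0\le 2|\nabla a|^2\le 2W/n$ gives $|F|\le W/n$. Finally $w_t-\Delta w=-\kappa w(a_t-\Delta a)-\kappa^2w|\nabla a|^2$, which is \eqref{eq:w}.
\end{proof}

Suppose for the moment that $Du$ is $2\pi$-periodic in each variable and never zero, and let $\Pi=[0,2\pi]^n$. Integrating \eqref{eq:w} over $\Pi\times(t_0,1)$ gives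
\begin{equation}\label{eq:periodic}
\int_\Pi w(x,t_0)\,dx=\int_\Pi w(x,1)\,dx+\kappa\int_{t_0}^1\!\!\int_\Pi w\,\big((2+\kappa)|\nabla a|^2-\tfrac1nW\big)\,dx\,dt .
\end{equation}
So two terms compete as the scale decreases. The term $W/n$ is a drift that pushes $a$ up and lowers the average of $e^{-\kappa a}$, while the fluctuation $|\nabla a|^2$ spreads out the values of $a$ and raises it. We need the fluctuation to be smaller than the drift by the factor $2+\kappa$. The general bound $|\nabla a|^2\le W/n$ misses this for every $\kappa>0$, and for $n=1$ it cannot be improved: if $u$ is real-valued with $u_x>0$, then $e^a=u_x$ and $W=a_x^2$, so the last integrand in \eqref{eq:periodic} is $(1+\kappa)wW\ge0$. The following examples, with $n=2$ and $N=3$, show how the smallness of $S$ changes the balance. We write points of $\mathbb{R}^3$ as $(x,z)$ with $x=(x_1,x_2)$.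

\begin{example}[motion normal to the plane]\label{ex:normal}
Let $f(x,z)=(x,z+\phi(x))$ with $\phi$ Lipschitz, and let $\Phi$ be the heat extension of $\phi$. Then $u=(x,\Phi)$ and $G=I+\nabla\Phi\otimes\nabla\Phi$, so
\[
e^{2a}=1+\tfrac12|\nabla\Phi|^2,\qquad |S|=\tfrac1{\sqrt2}e^{-2a}|\nabla\Phi|^2,\qquad W=e^{-2a}|D^2\Phi|^2,
\]
because $e^{2a}S=\nabla\Phi\otimes\nabla\Phi-\frac12|\nabla\Phi|^2I$ has eigenvalues $\pm\frac12|\nabla\Phi|^2$. Wrinkling the plane only increases lengths: $a\ge0$. From $2e^{2a}a_k=\Phi_i\Phi_{ik}$ we get $|\nabla a|^2\le\frac14e^{-2a}|\nabla\Phi|^2W\le|S|\,W$. If $|S|\le\delta$ at all points and scales, then $|\nabla a|^2\le\delta W$ pointwise, and the last integrand in \eqref{eq:periodic} is nonpositive as long as $(2+\kappa)\delta\le\frac12$.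
\end{example}

\begin{example}[motion along the plane]\label{ex:tangent}
Let $f(x,z)=(g(x_1),x_2,z)$ with $g$ increasing and bi-Lipschitz, and $g(x_1)-x_1$ of period $2\pi$. Let $v(x_1,t)$ be the heat extension of $g$ on the line. Then $u=(v,x_2,0)$ and $G=\operatorname{diag}(v_1^2,1)$, so
\[
e^{2a}=\tfrac12(1+v_1^2),\qquad S=(1-e^{-2a})\operatorname{diag}(1,-1),\qquad W=e^{-2a}v_{11}^2,\qquad |\nabla a|^2=\tfrac14e^{-2a}v_1^2\,W .
\]
When $v_1$ is near $1$, $|\nabla a|^2$ is near $W/4$, and no pointwise gain holds. But now $S$ determines $a$: if $|S|\le\delta\le\frac12$ at all points and scales, then $|1-e^{-2a}|\le\delta/\sqrt2$ and hence $|a|\le\delta$. A bounded function cannot fluctuate at many scales. Indeed $|\nabla a|^2=aF-\frac12(\partial_t-\Delta)a^2$, and integration over a period gives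
\[
\int_{t_0}^1\!\!\int_0^{2\pi}|\nabla a|^2\,dx_1\,dt\le\frac\delta2\int_{t_0}^1\!\!\int_0^{2\pi}W\,dx_1\,dt+\pi\delta^2,
\]
with an error $\pi\delta^2$ that does not depend on the number of scales between $t_0$ and $1$.
\end{example}

Both examples give ``fluctuation $\le C\delta\cdot$ drift $+\,C\delta^2$'' after integration, and this is the estimate we prove in general. In general $a$ is not bounded (Example~\ref{ex:radial}), but $S$ is. The computation of Example~\ref{ex:tangent} can be run for $S$ in place of $a$, and it shows that $|\nabla S|^2$ is much smaller than $W$ on average. It remains to pass from $S$ to $a$. To first order this is a linear identity: if $u=x+\psi$ with $\psi$ small and tangent to $\mathbb{R}^n$, then $a\approx\frac1n\operatorname{div}\psi$ and $S_{ik}\approx\partial_i\psi_k+\partial_k\psi_i-\frac2n(\operatorname{div}\psi)I_{ik}$, so that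
\[
\partial_i\partial_kS_{ik}\approx\big(2-\tfrac2n\big)\Delta\operatorname{div}\psi\approx(2n-2)\,\Delta a .
\]
For $n=1$ the matrix $S$ is identically $0$ and the factor $2n-2$ vanishes. For $n\ge2$ the identity has an exact nonlinear form, Lemma~\ref{lem:identities}. Two further difficulties appear in the proof: all estimates must be carried out with the weight $e^{-\kappa a}$, and the final scale $t_0$ must be allowed to depend on $x$.

\section{Small distortion implies flatness}\label{sec:flat}

To make $S$ small at every $(x,t)$ we need $f$ to be close to a similarity near $x$ at scale $\sqrt t$. The Gaussian kernel sees all of $V$, so the approximation must be global, with an error that grows at most polynomially. For a similarity $T(x)=\lambda Rx+b$, with $\lambda>0$ and $R\in O(N)$, write $\lambda_T=\lambda$. Let $m=m(N)\ge2$ be the exponent given by Lemma~\ref{lem:flat} below.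

\begin{definition}\label{def:flat}
A continuous map $f:\mathbb{R}^N\to\mathbb{R}^N$ is \emph{$\delta$-flat} if for all $x_0\in\mathbb{R}^N$ and $r>0$ there is a similarity $T$ with
\begin{equation}\label{eq:flat}
|f(x)-T(x)|\le\delta\lambda_T\,r\,\big(1+|x-x_0|/r\big)^m\qquad\text{for all }x\in\mathbb{R}^N .
\end{equation}
\end{definition}

Flatness is invariant under composition with similarities $T_1,T_2$ on either side. If $T$ satisfies \eqref{eq:flat} for $f$ at $(T_1(x_0),\lambda_{T_1}r)$, then evaluating at $T_1(x)$ and multiplying by $\lambda_{T_2}$ shows that $T_2\circ T\circ T_1$ satisfies \eqref{eq:flat} for $T_2\circ f\circ T_1$ at $(x_0,r)$. We shall also use the following consequence of \eqref{eq:flat}: if $2^{m+1}\delta\le\frac14$, then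
\begin{equation}\label{eq:twopoint}
\big|\,|f(y)-f(z)|-\lambda_T|y-z|\,\big|\le\tfrac14\lambda_Tr\qquad\text{for }y,z\in\overline B(x_0,r),
\end{equation}
since the error in \eqref{eq:flat} is at most $2^m\delta\lambda_Tr$ at each of the two points.

We use three published facts. A map $f$ is \emph{$\eta$-quasisymmetric} if it is injective and $|f(x)-f(z)|\le\eta\big(|x-z|/|y-z|\big)|f(y)-f(z)|$ whenever $y\neq z$.
\begin{enumerate}
\item[(F1)] For $K\le2$, every $K$-quasiconformal self-homeomorphism of $\mathbb{R}^N$ is $\eta$-quasisymmetric with $\eta(s)=C\max(s^p,s^{1/p})$, where $C$ and $p$ depend only on $N$ (Gehring, V\"ais\"al\"a, Tukia--V\"ais\"al\"a; see \cite[Ch.~10--11]{heinonen}).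
\item[(F2)] If $f_j$ is $K_j$-quasiconformal, $K_j\to1$, and $f_j\to f$ locally uniformly with $f$ a homeomorphism, then $f$ is $1$-quasiconformal \cite[\S\S34, 37]{vaisala}. (Our definition bounds the outer dilatation by $K$; this bounds the inner dilatation by $K^{N-1}$, so both tend to $1$.)
\item[(F3)] Liouville's theorem (Gehring, Reshetnyak): for $N\ge3$, $1$-quasiconformal maps are M\"obius transformations. A $1$-quasiconformal self-homeomorphism of $\mathbb{R}^N$ fixes $\infty$ and is therefore a similarity.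
\end{enumerate}

\begin{lemma}\label{lem:flat}
Let $N\ge3$. There is $m=m(N)\ge2$ such that for every $\delta>0$ there is $\varepsilon>0$ for which every $(1+\varepsilon)$-quasiconformal $f:\mathbb{R}^N\to\mathbb{R}^N$ is $\delta$-flat.
\end{lemma}

\begin{proof}
Let $m=1+\max(p,1/p)\ge2$, one more than the growth exponent in (F1). Suppose that the lemma fails for some $\delta$. Then for each $j\ge1$ some $(1+1/j)$-quasiconformal map violates \eqref{eq:flat} at some $(x_0,r)$ for every $T$. Composing with translations and dilations, which preserve orientation and distortion, we obtain $(1+1/j)$-quasiconformal maps $f_j$ with $f_j(0)=0$ and $|f_j(e_1)|=1$ that violate \eqref{eq:flat} at $(0,1)$ for every $T$.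

By (F1), $|f_j(x)|\le\eta(|x|)$. If $|x|,|y|\le R$, pick $z\in\{0,e_1\}$ with $|x-z|\ge\frac12$; then $|f_j(y)-f_j(x)|\le\eta(2|y-x|)\,|f_j(z)-f_j(x)|\le\eta(2|y-x|)(1+\eta(R))$. So the $f_j$ are locally equicontinuous, and a subsequence converges locally uniformly to a continuous $f$ with $f(0)=0$ and $|f(e_1)|=1$. The three-point inequality passes to the limit. If $f(y)=f(z)$ for some $y\ne z$, it would force $f$ to be constant; so $f$ is injective, and its image is open by invariance of domain. From $1=|f(e_1)-f(0)|\le\eta(1/|y|)|f(y)|$ we see that $|f(y)|\to\infty$ as $|y|\to\infty$, so $f$ is proper and its image is closed. Hence $f$ is a homeomorphism of $\mathbb{R}^N$, and by (F2) and (F3) it is a similarity $T$, with $T(0)=0$ and $\lambda_T=1$.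

Now $|f_j(x)-T(x)|\le\eta(|x|)+|x|\le C(1+|x|)^{m-1}$, so $|f_j-T|/(1+|x|)^m\le C/(1+R)$ for $|x|\ge R$, while $f_j\to T$ uniformly for $|x|\le R$. Therefore $\sup_x|f_j-T|/(1+|x|)^m\to0$, and \eqref{eq:flat} holds at $(0,1)$ for large $j$. This is a contradiction.
\end{proof}

\section{The heat extension of a flat map}\label{sec:heat}

In Sections~\ref{sec:heat}--\ref{sec:proof}, $f$ is $\delta$-flat, $V=\mathbb{R}^n\times\{0\}$ (which we may arrange by a similarity of the domain), and $u$ is the heat extension of $f|_V$. By \eqref{eq:flat}, $f$ has polynomial growth. Flatness turns into scale-invariant pointwise bounds.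

\begin{lemma}\label{lem:bounds}
There is $\delta_0=\delta_0(N)>0$ with $2^{m+1}\delta_0\le\frac14$ such that the following holds for $0<\delta\le\delta_0$. The matrix $Du$ never vanishes, so $a,S,W$ are smooth on $\mathbb{R}^n\times(0,\infty)$. If $T$ satisfies \eqref{eq:flat} at $(x,\sqrt t)$, then $\frac12\lambda_T\le e^{a(x,t)}\le2\lambda_T$. Moreover
\begin{equation}\label{eq:bounds}
|S|\le C\delta,\qquad W\le\frac{C\delta^2}t,\qquad|\nabla a|+|\nabla S|\le\frac{C\delta}{\sqrt t},\qquad|a_t|+|D^2a|+|D^2S|\le\frac{C\delta}t .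
\end{equation}
\end{lemma}

\begin{proof}
Fix $(x,t)$ and $T$ as in the statement, and let $\lambda=\lambda_T$. The heat flow fixes the affine map $T|_{\mathbb{R}^n}$, so $D^k(u-T)(x,t)=\int D^kp_t(x-y)(f-T)(y)\,dy$. The derivative $D^kp_t(z)$ is $t^{-(n+k)/2}$ times a polynomial in $z/\sqrt t$ times $e^{-|z|^2/4t}$, so $|D^kp_t(z)|\le Ct^{-(n+k)/2}e^{-|z|^2/8t}$ for $k\le3$. With \eqref{eq:flat} and the substitution $z=\sqrt t\,z'$ we get $|D^k(u-T)(x,t)|\le C\delta\lambda t^{(1-k)/2}$, that is,
\[
|Du-DT|\le C\delta\lambda,\qquad|D^2u|\le C\delta\lambda t^{-1/2},\qquad|D^3u|\le C\delta\lambda t^{-1}\qquad\text{at }(x,t).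
\]
Replacing $u$ by $u/\lambda$ subtracts the constant $\log\lambda$ from $a$ and leaves $S$ and $W$ unchanged, so we may assume $\lambda=1$. Then $DT|_{\mathbb{R}^n}$ is an isometric embedding, and $|G-I|\le C\delta\le\frac12$ for $\delta_0$ small. On the set $|G-I|\le\frac12$ we have $\frac12\le\frac1n\operatorname{tr}G\le\frac32$, and $a=\frac12\log(\frac1n\operatorname{tr}G)$ and $S=nG/\operatorname{tr}G-I$ are smooth functions of $G$ with bounded derivatives, $S$ vanishing at $G=I$. This gives $\frac12\le e^a\le2$, $|S|\le C\delta$ and $W\le4|D^2u|^2\le C\delta^2/t$. By the chain rule,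
\[
|\nabla a|+|\nabla S|\le C|\nabla G|\le C|D^2u|,\qquad |D^2a|+|D^2S|\le C\big(|D^2G|+|\nabla G|^2\big)\le C\big(|D^3u|+|D^2u|^2\big),
\]
which are at most $C\delta t^{-1/2}$ and $C\delta t^{-1}$. Finally $a_t=\Delta a+F$ and $|F|\le W/n$ by \eqref{eq:a}.
\end{proof}

The next lemma says that $S$ solves the heat equation up to an error $O(W)$, as $a$ does, and gives the nonlinear form of the relation between $S$ and $a$. Neither statement uses flatness.

\begin{lemma}\label{lem:identities}
We have $|S_t-\Delta S|\le CW$. If $n\ge2$, then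
\begin{equation}\label{eq:key}
a_t=\frac1{2n-2}\,\partial_k\sigma_k+Q,\qquad\sigma_k=2S_{ik}a_i+\partial_iS_{ik},\qquad|Q|\le CW .
\end{equation}
\end{lemma}

\begin{proof}
By the product rule,
\[
(\partial_t-\Delta)(e^{-2a}G)=e^{-2a}(\partial_t-\Delta)G+G\,(\partial_t-\Delta)e^{-2a}-2\,\partial_k(e^{-2a})\,\partial_kG .
\]
Here $(\partial_t-\Delta)G_{ij}=-2u_{ik}\cdot u_{jk}$, so the first term is at most $CW$. By \eqref{eq:w} with $\kappa=2$ we have $|(\partial_t-\Delta)e^{-2a}|\le Ce^{-2a}W$, and $|G|\le\operatorname{tr}G=ne^{2a}$, so the second term is at most $CW$. In the third, $|\nabla e^{-2a}|\le Ce^{-2a}W^{1/2}$ and $|\nabla G|\le C|Du||D^2u|\le Ce^{2a}W^{1/2}$.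

For \eqref{eq:key}, let $h=\Delta u=u_t$ and compute the divergence of $G$ in two ways. By \eqref{eq:grada}, $\partial_iG_{ik}=h\cdot u_k+u_i\cdot u_{ik}=h\cdot u_k+ne^{2a}a_k$. From $G=e^{2a}(I+S)$, $\partial_iG_{ik}=e^{2a}(2a_k+\sigma_k)$. Hence
\begin{equation}\label{eq:div}
e^{-2a}\,h\cdot u_k=(2-n)a_k+\sigma_k .
\end{equation}
Differentiating $ne^{2a}=u_k\cdot u_k$ in $t$ gives $ne^{2a}a_t=u_k\cdot h_k$. Therefore
\[
na_t=e^{-2a}u_k\cdot h_k=\partial_k\big(e^{-2a}u_k\cdot h\big)-e^{-2a}|h|^2+2a_k\,e^{-2a}u_k\cdot h .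
\]
The last two terms are $O(W)$, because $e^{-2a}|h|^2\le nW$, $e^{-a}|u_k|\le\sqrt n$ and $|\nabla a|\le W^{1/2}$. By \eqref{eq:div} the first term is $(2-n)\Delta a+\partial_k\sigma_k$. Inserting $\Delta a=a_t-F$ we obtain $(2n-2)a_t=\partial_k\sigma_k+O(W)$, and we divide by $2n-2>0$.
\end{proof}

In Example~\ref{ex:tangent}, $\sigma_1=2(1-e^{-2a})a_1+2e^{-2a}a_1=2a_1$ and $\sigma_2=0$, and \eqref{eq:key} reduces to \eqref{eq:a}.

\section{The weighted energy estimate}\label{sec:energy}

We now prove a version of \eqref{eq:periodic} in which the level $t=t_0$ is replaced by a graph $\sqrt t=\tau(x)$. A sharp lower boundary would produce boundary terms with derivatives of $a$ and $S$; we use a cutoff that switches on across a layer of one dyadic scale instead.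

Let $n\ge2$ and $0<\delta\le\delta_0$. Let $\tau:\mathbb{R}^n\to(0,\infty)$ be $1$-Lipschitz with $\inf\tau>0$ and $\tau(x)\ge1$ for $|x|\ge4$. Fix once and for all a smooth nondecreasing $\gamma:\mathbb{R}\to[0,1]$ with $\gamma=0$ on $(-\infty,1]$ and $\gamma=1$ on $[2,\infty)$. For $\kappa\ge1$ with $\kappa\delta\le1$ put
\[
\beta(x,t)=\gamma\big(\sqrt t/\tau(x)\big),\qquad w=e^{-\kappa a},\qquad\zeta=\beta w,\qquad\Lambda=\{0<t<1,\ \tau(x)\le\sqrt t\le2\tau(x)\}.
\]
Double integrals are over $\mathbb{R}^n\times(0,1)$ with respect to $dx\,dt$ unless indicated. The quantities that play the roles of the bottom and top integrals in \eqref{eq:periodic} are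
\[
\mathcal L=\iint_\Lambda w\,\frac{dx\,dt}t,\qquad\mathcal I=\int_{|x|<4}w(x,1)\,dx .
\]

\begin{proposition}\label{prop:energy}
There is $c_*=c_*(N,n)\in(0,1]$ such that if $\kappa\ge1$ and $\kappa\delta\le c_*$, then $\mathcal L\le C\,\mathcal I\le Ce^{-\kappa a(0,1)}$. The constants do not depend on $\tau$.
\end{proposition}

\subsection*{Preliminaries}
For $t\le1$, if $\beta(x,t)\ne0$ or $(x,t)\in\Lambda$, then $\tau(x)<1$, so $|x|<4$, and $t\ge\inf\tau^2>0$. On this region $\beta$ is Lipschitz and $u,a,S$ are smooth. Hence all integrals below are finite, which permits absorbing terms into the left side, and integration by parts against $\beta$, $\zeta$ or $t\zeta$ produces boundary terms only at $t=1$. In particular, for $\xi\in\{\beta,\zeta,t\zeta\}$ and $q$ smooth,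
\begin{equation}\label{eq:ibp}
\iint\xi\,(q_t-\Delta q)=\int\xi q\,\Big|_{t=1}-\iint\xi_t\,q+\iint\nabla\xi\cdot\nabla q .
\end{equation}
The derivatives of $\beta$ vanish outside $\Lambda$. On $\Lambda$ we have $\nabla\beta=-\gamma'\sqrt t\,\tau^{-2}\nabla\tau$ and $\beta_t=\gamma'/(2\sqrt t\,\tau)$ with $\tau\ge\sqrt t/2$ and $|\nabla\tau|\le1$ a.e. Since also $\nabla w=-\kappa w\nabla a$ and $w_t=-\kappa wa_t$, the bounds \eqref{eq:bounds} give
\begin{gather}
|\nabla\beta|\le Ct^{-1/2}\mathbf 1_\Lambda,\qquad0\le\beta_t\le Ct^{-1}\mathbf 1_\Lambda,\label{eq:beta}\\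
|\nabla\zeta|\le\kappa|\nabla a|\zeta+Ct^{-1/2}w\mathbf 1_\Lambda\le Ct^{-1/2}(\zeta+w\mathbf 1_\Lambda),\qquad t|\zeta_t|\le C\kappa\delta\,\zeta+Cw\mathbf 1_\Lambda .\label{eq:zeta}
\end{gather}
Every term supported on $\Lambda$ will be estimated by \eqref{eq:bounds} alone and will be a small multiple of $\mathcal L$. The condition $\kappa\delta\le1$ means that the weight is essentially constant at each scale: integrating \eqref{eq:bounds},
\begin{equation}\label{eq:osc}
|a(x,t)-a(x,s)|\le C\delta|\log(t/s)|,\qquad|a(x,t)-a(y,t)|\le C\delta|x-y|/\sqrt t .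
\end{equation}
The weighted drift and fluctuations are
\[
\mathcal W=\iint W\zeta,\qquad X=\iint|\nabla a|^2\zeta,\qquad Y=\iint|\nabla S|^2\zeta,\qquad Z=\iint t\,a_t^2\,\zeta .
\]
Step~1 reduces the proposition to the bound $X\le C\delta\mathcal W+C\delta^2(\mathcal L+\mathcal I)$. Up to such errors, this bound comes from the chain
\[
X\le CZ\le C\iint t|D^2S|^2\zeta\le CY\le C\delta\mathcal W ,
\]
whose links are Steps~5, 4, 3 and~2. The detour through second derivatives is forced by \eqref{eq:key}, which controls $a_t$, a quantity of order two, rather than $\nabla a$.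

\begin{proof}[Proof of Proposition~\ref{prop:energy}]
The inequality $\mathcal I\le Ce^{-\kappa a(0,1)}$ follows from \eqref{eq:osc} with $t=1$ and $\kappa\delta\le1$. Steps~1--4 use only $\kappa\ge1$ and $\kappa\delta\le1$, and no constant $C$ below depends on $c_*$.

\medskip\noindent\textbf{Step 1: the balance of drift and fluctuation.} We claim
\begin{equation}\label{eq:S1}
c\mathcal L+\tfrac\kappa n\mathcal W\le2\mathcal I+3\kappa^2X+C\kappa\delta\mathcal L .
\end{equation}
Apply \eqref{eq:ibp} with $\xi=\beta$, $q=w$ and use \eqref{eq:w}: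
\[
\iint\beta_tw+\tfrac\kappa n\mathcal W=\int\beta w\,\Big|_{t=1}+\kappa(2+\kappa)X+\iint\nabla\beta\cdot\nabla w\le\mathcal I+3\kappa^2X+C\kappa\delta\mathcal L,
\]
since $|\nabla\beta||\nabla w|\le Ct^{-1/2}\mathbf 1_\Lambda\cdot\kappa\delta t^{-1/2}w$. It remains to show $c\mathcal L\le\iint\beta_tw+\mathcal I$. Fix $x$. By \eqref{eq:osc}, $w(x,\cdot)$ varies by at most a factor $C$ when $t$ varies by a factor $4$. If $\tau(x)\le\frac12$, then $\beta_t(x,\cdot)\ge0$ is supported in $[\tau(x)^2,4\tau(x)^2]\subset(0,1]$ and has integral $1$, so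
\[
\int_0^1\beta_tw\,dt\ge c\,w(x,\tau(x)^2)\ge c\int_0^1\mathbf 1_\Lambda w\,\frac{dt}t .
\]
If $\frac12<\tau(x)<1$, then $|x|<4$, the slice of $\Lambda$ lies in $[\frac14,1]$, and $\int_0^1\mathbf 1_\Lambda w\,dt/t\le Cw(x,1)$. If $\tau(x)\ge1$, the slice is empty. Integrating in $x$ proves the claim.

\medskip\noindent\textbf{Step 2: $S$ is bounded, so it fluctuates little.} We claim
\begin{equation}\label{eq:S2}
Y\le C\big(\delta\mathcal W+\kappa^2\delta^2X+\delta^2\mathcal L\big).
\end{equation}
By Lemma~\ref{lem:identities} and $|S|\le C\delta$,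
\[
|\nabla S|^2=S\cdot(S_t-\Delta S)-\tfrac12(\partial_t-\Delta)|S|^2\le C\delta W-\tfrac12(\partial_t-\Delta)|S|^2 .
\]
Multiply by $\zeta$ and apply \eqref{eq:ibp} with $q=|S|^2$, writing $\zeta_t=\beta_tw+\beta w_t$:
\[
Y\le C\delta\mathcal W-\tfrac12\int\zeta|S|^2\Big|_{t=1}+\tfrac12\iint\beta_tw|S|^2+\tfrac12\iint\beta w_t|S|^2-\tfrac12\iint\nabla\zeta\cdot\nabla|S|^2 .
\]
The second term is nonpositive and the third is at most $C\delta^2\mathcal L$. The fourth needs care: the crude bound $|w_t|\le C\kappa\delta w/t$ would lead to $\iint\zeta|S|^2/t$, for which \eqref{eq:bounds} gives only a bound that grows with the number of scales. We use the equation instead. By \eqref{eq:w}, $w_t\le\Delta w+\frac\kappa nwW$, and $\beta|S|^2\ge0$, so the fourth term is at most $-\frac12\iint\nabla(\beta|S|^2)\cdot\nabla w+C\kappa\delta^2\mathcal W$, where $\kappa\delta^2\le\delta$. Expanding the gradients of $\beta|S|^2$ and of $\zeta=\beta w$, the remaining terms add up to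
\[
-\iint\beta\,\nabla w\cdot\nabla|S|^2-\tfrac12\iint|S|^2\,\nabla\beta\cdot\nabla w-\tfrac12\iint w\,\nabla\beta\cdot\nabla|S|^2 .
\]
As $|\nabla|S|^2|\le C\delta|\nabla S|$, the first is at most $C\kappa\delta\iint|\nabla a||\nabla S|\zeta\le\frac12Y+C\kappa^2\delta^2X$. The integrands of the other two are bounded by $C\kappa\delta^3w\mathbf 1_\Lambda/t$ and $C\delta^2w\mathbf 1_\Lambda/t$. Absorbing $\frac12Y$ gives \eqref{eq:S2}.

\medskip\noindent\textbf{Step 3: second derivatives from first derivatives.} We claim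
\begin{equation}\label{eq:S3}
\iint t|D^2a|^2\zeta\le C\big(X+\delta^2\mathcal W+\delta^2\mathcal L\big),\qquad\iint t|D^2S|^2\zeta\le C\big(Y+\delta^2\mathcal W+\delta^2\mathcal L\big).
\end{equation}
Let $v$ be $a$ or $S$ (for $S$, products are summed over the entries), and let $F_v=v_t-\Delta v$. Then $|F_v|\le CW$, hence
\begin{equation}\label{eq:tW2}
t|F_v|^2\le CtW^2\le C\delta^2W .
\end{equation}
Write $M=\iint t|D^2v|^2\zeta$ and $M'=\iint|\nabla v|^2\zeta$. From $|D^2v|^2=\nabla v\cdot\nabla F_v-\frac12(\partial_t-\Delta)|\nabla v|^2$ and \eqref{eq:ibp} with $\xi=t\zeta$, $q=|\nabla v|^2$,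
\[
M=\iint t\zeta\,\nabla v\cdot\nabla F_v-\tfrac12\int\zeta|\nabla v|^2\Big|_{t=1}+\tfrac12\iint(\zeta+t\zeta_t)|\nabla v|^2-\tfrac12\iint t\,\nabla\zeta\cdot\nabla|\nabla v|^2 .
\]
The second term is nonpositive. By \eqref{eq:zeta} and $|\nabla v|^2\le C\delta^2/t$, the third is at most $CM'+C\delta^2\mathcal L$. The fourth is at most
\[
C\iint t^{1/2}|\nabla v||D^2v|\,(\zeta+w\mathbf 1_\Lambda)\le\tfrac18M+CM'+C\delta^2\mathcal L,
\]
by Young's inequality for the part with $\zeta$ and by $t^{1/2}|\nabla v||D^2v|\le C\delta^2/t$ on $\Lambda$. We have no bound on $\nabla F_v$, so in the first term we integrate by parts in $x$; it equals $-\iint tF_v\cdot(\zeta\Delta v+\nabla\zeta\cdot\nabla v)$ and is at most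
\[
C\iint t|F_v||D^2v|\zeta+C\iint t^{1/2}|F_v||\nabla v|(\zeta+w\mathbf 1_\Lambda)\le\tfrac18M+C\iint t|F_v|^2\zeta+CM'+C\delta^2\mathcal L,
\]
where $t^{1/2}|F_v||\nabla v|\le C\delta^3/t$ on $\Lambda$. Now \eqref{eq:tW2} and absorption of $\frac14M$ give \eqref{eq:S3}.

\medskip\noindent\textbf{Step 4: $S$ controls $a_t$.} This is the step that uses $n\ge2$. We claim
\begin{equation}\label{eq:S4}
Z\le C\big(\delta^2X+Y+\delta^2\mathcal W+\delta^2\mathcal L\big).
\end{equation}
We have $\partial_k\sigma_k=2S_{ik}a_{ik}+2a_i\partial_kS_{ik}+\partial_i\partial_kS_{ik}$. By \eqref{eq:key}, $|S|\le C\delta$, $t|\nabla a|^2\le C\delta^2$ and $tQ^2\le CtW^2\le C\delta^2W$,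
\[
ta_t^2\le C\big(\delta^2\,t|D^2a|^2+\delta^2|\nabla S|^2+t|D^2S|^2+\delta^2W\big).
\]
Multiply by $\zeta$, integrate, and use \eqref{eq:S3}.

\medskip\noindent\textbf{Step 5: $a_t$ controls $\nabla a$.} We claim that for $c_*$ small there is a constant $C_2$ with
\begin{equation}\label{eq:S5}
X\le C_2\big(\delta\mathcal W+\delta^2(\mathcal L+\mathcal I)\big).
\end{equation}
The model is a single mode $e^{-|\xi|^2t}\cos(\xi\cdot x)$ of the heat equation, for which $\int_0^\infty|\xi|^2e^{-2|\xi|^2t}dt=\frac12$ and $\int_0^\infty t|\xi|^4e^{-2|\xi|^2t}dt=\frac14$; this suggests $X\approx2Z$. To prove it, integrate $\zeta\,\partial_t(t|\nabla a|^2)=\zeta|\nabla a|^2+2t\zeta\nabla a\cdot\nabla a_t$, by parts in $t$ on the left and by parts in $x$ in the last term: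
\[
X=\int\zeta|\nabla a|^2\Big|_{t=1}-\iint t\zeta_t|\nabla a|^2+2\iint ta_t\,\Delta a\,\zeta+2\iint ta_t\,\nabla\zeta\cdot\nabla a .
\]
The first term is at most $C\delta^2\mathcal I$. By \eqref{eq:zeta}, the second is at most $C\kappa\delta X+C\delta^2\mathcal L$. Since $\Delta a=a_t-F$, $t|a_t|\le C\delta$ and $|F|\le W/n$, the third is at most $2Z+C\delta\mathcal W$. By $t|a_t|\le C\delta$ and the first inequality in \eqref{eq:zeta}, the fourth is at most $C\kappa\delta X+C\delta^2\mathcal L$. Inserting \eqref{eq:S4} and then \eqref{eq:S2},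
\[
X\le C\big(\kappa\delta+\delta^2+\kappa^2\delta^2\big)X+C\big(\delta\mathcal W+\delta^2(\mathcal L+\mathcal I)\big).
\]
As $\delta\le\kappa\delta\le c_*\le1$, the coefficient of $X$ is at most $3Cc_*\le\frac12$ for $c_*$ small, and \eqref{eq:S5} follows.

\medskip\noindent\textbf{Step 6: the drift wins.} By \eqref{eq:S1} and \eqref{eq:S5},
\[
c\mathcal L+\tfrac\kappa n\mathcal W\le2\mathcal I+3C_2\kappa^2\delta\,\mathcal W+3C_2\kappa^2\delta^2(\mathcal L+\mathcal I)+C\kappa\delta\mathcal L .
\]
If $3nC_2c_*\le1$, then $3C_2\kappa^2\delta\le\kappa/n$, and the finite terms in $\mathcal W$ can be dropped from both sides. If moreover $3C_2c_*^2+Cc_*\le c/2$, the terms in $\mathcal L$ are absorbed, and $\frac c2\mathcal L\le(2+3C_2)\mathcal I$.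
\end{proof}

\section{From the energy estimate to measure}\label{sec:proof}

Put $\delta_1=\min(\delta_0,c_*)$. In this section $n\ge2$, $f$ is $\delta$-flat with $0<\delta\le\delta_1$, and $\kappa=c_*/\delta\ge1$, the largest value allowed by Proposition~\ref{prop:energy}. Given disjoint balls, we choose $\tau$ so that the layer $\Lambda$ passes over each ball at a height comparable to its radius; see Figure~\ref{fig:tau}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.35cm,y=3.4cm]
\fill[gray!40] (-4,1)--(-3.0625,.0625)--(-1.35,.0625)--(-.6,.25)--(.15,.0625)--(.65,.0625)--(.9,.125)--(1.15,.0625)--(3.0625,.0625)--(4,1)--(3.5,1)--(3.0625,.125)--(1.15,.125)--(.9,.25)--(.65,.125)--(.15,.125)--(-.6,.5)--(-1.35,.125)--(-3.0625,.125)--(-3.5,1)--cycle;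
\draw[thick] (-4,1)--(-3.0625,.0625)--(-1.35,.0625)--(-.6,.25)--(.15,.0625)--(.65,.0625)--(.9,.125)--(1.15,.0625)--(3.0625,.0625)--(4,1);
\draw[->] (-4.4,0)--(4.5,0) node[right]{$x$};
\draw[dashed] (-4.4,1)--(4.4,1) node[right]{$\sqrt t=1$};
\draw[very thick] (-1.6,-.04)--(.38,-.04) node[midway,below]{$B(x_1,r_1)$};
\draw[very thick] (.42,-.04)--(1.4,-.04) node[midway,below]{$B(x_2,r_2)$};
\node at (1.2,.65){$\beta=1$};
\node at (-.6,.34){$\Lambda$};
\node at (3.95,.3){$\beta=0$};
\end{tikzpicture}
\caption{A cross-section in the coordinates $(x,\sqrt t)$, for two disjoint balls. The thick curve is the graph $\sqrt t=\tau(x)$, with a tent of height $r_j/4$ over the ball $B(x_j,r_j)$. The shaded layer $\Lambda$ is the region $\tau(x)\le\sqrt t\le2\tau(x)$, $t<1$. The cutoff $\beta$ equals $0$ below $\Lambda$ and $1$ above it.}\label{fig:tau}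
\end{figure}

\begin{proposition}\label{prop:packing}
Let $B(x_j,r_j)\subset\mathbb{R}^n$, $j\in J$, be finitely many disjoint open balls with $|x_j|<1$ and $0<r_j\le2$, and let $a_j=a(x_j,r_j^2)$. Then
\[
\sum_{j\in J}r_j^n\,e^{-\kappa a_j}\le Ce^{-\kappa a(0,1)} .
\]
\end{proposition}

\begin{proof}
Let
\[
\tau(x)=\max\Big\{\tfrac18\min_{i\in J}r_i,\ \ \max_{i\in J}\tfrac14\big(r_i-|x-x_i|\big),\ \ |x|-3\Big\}.
\]
This is a maximum of $1$-Lipschitz functions, it has positive infimum, and $\tau\ge1$ for $|x|\ge4$. Let $|x-x_j|\le r_j/2$. Then $|x|<2$, so the last entry is negative; by disjointness $r_i-|x-x_i|\le0$ for $i\ne j$; and the first entry is at most $r_j/8$. Hence $\tau(x)=\frac14(r_j-|x-x_j|)\in[r_j/8,r_j/4]$. Since $2\tau(x)\le r_j/2\le1$, the slice of $\Lambda$ over $x$ is, up to an endpoint, the whole interval $\tau(x)^2\le t\le4\tau(x)^2$, whose $dt/t$-measure is $\log4$. On it $r_j^2/64\le t\le r_j^2/4$, so \eqref{eq:osc} gives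
\[
|a(x,t)-a_j|\le|a(x,t)-a(x,r_j^2)|+|a(x,r_j^2)-a(x_j,r_j^2)|\le C\delta,
\]
and $w(x,t)\ge ce^{-\kappa a_j}$ because $\kappa\delta\le1$. Summing over the disjoint balls $B(x_j,r_j/2)$ gives $\mathcal L\ge c\sum_Jr_j^ne^{-\kappa a_j}$, and Proposition~\ref{prop:energy} applies.
\end{proof}

We recall the $5r$-covering lemma: any family of closed balls in $\mathbb{R}^n$ with positive, uniformly bounded radii has a countable disjoint subfamily $\overline B(x_j,r_j)$ such that the balls $\overline B(x_j,5r_j)$ cover the union of the family. So if the family covers $E$, then $|E|_n\le C\sum_jr_j^n$, and it suffices to bound $\sum_Jr_j^n$ uniformly over finite sets $J$ of indices.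

\begin{proposition}\label{prop:flatmain}
If $f$ is $\delta$-flat with $0<\delta\le\delta_1$, then \eqref{eq:main} holds with the exponent $\theta=\kappa/(n+\kappa)$, $\kappa=c_*/\delta$, and a constant depending only on $N$.
\end{proposition}

\begin{proof}
By a similarity of the domain we may take $B=B(0,1)\cap\mathbb{R}^n$. Let $\mu>0$ and cover $f(E)$ by countably many sets $A_i$ with $\sum(\operatorname{diam}A_i)^n<\mathcal H^n_\infty(f(E))+\mu$. The sets $E_i=E\cap f^{-1}(A_i)$ cover $E$, and $d_i=\operatorname{diam}f(E_i)\le\operatorname{diam}A_i$. Discard the $E_i$ that are empty or singletons; this uncovers only a countable subset of $E$. For the others let $r_i=\operatorname{diam}E_i\in(0,2]$, pick $x_i\in E_i$ and put $a_i=a(x_i,r_i^2)$.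

The number $e^{a_i}r_i$ is a lower bound for the size of $f(E_i)$. Indeed, choose $y,z\in E_i\subset\overline B(x_i,r_i)$ with $|y-z|\ge r_i/2$, and let $T$ satisfy \eqref{eq:flat} at $(x_i,r_i)$. By \eqref{eq:twopoint} and Lemma~\ref{lem:bounds},
\[
d_i\ge|f(y)-f(z)|\ge\tfrac14\lambda_Tr_i\ge\tfrac18e^{a_i}r_i .
\]
The balls $\overline B(x_i,r_i)$ cover $E$ up to a countable set. Take a disjoint subfamily as in the covering lemma and a finite set $J$ of its indices. We have an upper bound for $\sum r_j^ne^{na_j}$ and one for $\sum r_j^ne^{-\kappa a_j}$, and $\theta$ is chosen so that $n\theta=\kappa(1-\theta)$, which makes the exponentials cancel in H\"older's inequality. With Proposition~\ref{prop:packing},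
\[
\sum_Jr_j^n\le\Big(\sum_Jr_j^ne^{na_j}\Big)^\theta\Big(\sum_Jr_j^ne^{-\kappa a_j}\Big)^{1-\theta}\le C\Big(\sum_Jd_j^n\Big)^\theta e^{-n\theta a(0,1)}\le C\left(\frac{\mathcal H^n_\infty(f(E))+\mu}{e^{na(0,1)}}\right)^\theta ,
\]
where $C$ does not depend on $\theta\in(0,1)$. The same bound holds for $|E|_n$. Finally, with $T$ satisfying \eqref{eq:flat} at $(0,1)$, \eqref{eq:twopoint} and Lemma~\ref{lem:bounds} give $\operatorname{diam}f(B)\le\frac94\lambda_T\le\frac92e^{a(0,1)}$. Let $\mu\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]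
By Lemma~\ref{lem:flat} there is $\varepsilon_0>0$ such that every $(1+\varepsilon_0)$-quasiconformal map is $\delta_1$-flat. For $1<K\le1+\varepsilon_0$ let $\iota(K)$ be the infimum of all $\delta>0$ such that every $K$-quasiconformal map is $\delta$-flat, and let $\delta(K)=\min(\delta_1,\iota(K)+K-1)>0$. Every $K$-quasiconformal map is $\delta(K)$-flat, and $\delta(K)\to0$ as $K\to1$ by Lemma~\ref{lem:flat}. Proposition~\ref{prop:flatmain} gives \eqref{eq:main} with $\theta(K)=c_*/(c_*+n\delta(K))\to1$.
\end{proof}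

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(c)}]
The map $f$ is $\delta$-flat with $\delta=\delta_1$. Since $V$ is a countable union of unit balls and flatness is invariant under similarities, it suffices to treat a.e.\ $x\in B=B(0,1)\cap\mathbb{R}^n$. For $k\ge1$ let
\[
E_k=\{x\in B:\ a(x,r^2)<a(0,1)-k\text{ for some }0<r\le2\},
\]
and choose such an $r=r_x$ for each $x\in E_k$. Apply the covering lemma to the balls $\overline B(x,r_x)$. For any finite set $J$ of indices of the disjoint subfamily, Proposition~\ref{prop:packing} gives $e^{\kappa k}\sum_Jr_j^n\le C$. Hence $|E_k|_n\le Ce^{-\kappa k}$ and $\bigcap_kE_k$ is null. For $x\in B$ outside this set, $\alpha(x)=\inf_{0<r\le2}a(x,r^2)>-\infty$. If $y\in\mathbb{R}^N$ and $r=|y-x|\in(0,2]$, then \eqref{eq:twopoint} at $(x,r)$ and Lemma~\ref{lem:bounds} give $|f(y)-f(x)|\ge\frac34\lambda_Tr\ge\frac38e^{\alpha(x)}|y-x|$.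
\end{proof}

\section{The order of the exponent}\label{sec:linear}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(b)}]
We may assume $\theta>0$. Let $f$ be the radial stretch of Example~\ref{ex:radial} with $1+s=K^{1/(N-1)}$. Take $0\in V$, $B=B(0,1)\cap V$ and $E=B(0,\rho)\cap V$ with $0<\rho<1$. Then $|E|_n/|B|_n=\rho^n$, $\operatorname{diam}f(B)=2$ and $\mathcal H^n_\infty(f(E))\le(2\rho^{1+s})^n$. So \eqref{eq:main} gives $\rho^n\le C\rho^{n(1+s)\theta}$ as $\rho\to0$, which forces $(1+s)\theta\le1$.
\end{proof}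

By the mean value theorem, $1-K^{-1/(N-1)}\ge(K-1)/(4(N-1))$ for $1<K\le2$. So every admissible exponent satisfies $1-\theta\ge c(K-1)$, which is the sense in which (a) is sharp. In the other direction, Proposition~\ref{prop:flatmain} gives $1-\theta\le n\delta/c_*$, and (a) amounts to a linear rate in Lemma~\ref{lem:flat}.

\begin{lemma}\label{lem:linear}
Let $N\ge3$. There are $C_1$ and $\varepsilon_1>0$ depending only on $N$ such that every $(1+\varepsilon)$-quasiconformal $f:\mathbb{R}^N\to\mathbb{R}^N$ with $0<\varepsilon\le\varepsilon_1$ is $C_1\varepsilon$-flat.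
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\textup{(a)}]
Decrease $\varepsilon_0$ so that $\varepsilon_0\le\varepsilon_1$, $C_1\varepsilon_0\le\delta_1$ and $nC_1\varepsilon_0<c_*$. For $1<K\le1+\varepsilon_0$ apply Proposition~\ref{prop:flatmain} with $\delta=C_1(K-1)$. Its exponent is at least $1-n/\kappa=1-(nC_1/c_*)(K-1)\in(0,1)$. Lowering the exponent preserves \eqref{eq:main}, because $\mathcal H^n_\infty(f(E))\le(\operatorname{diam}f(B))^n$.
\end{proof}

The proof of Lemma~\ref{lem:linear} is a blow-up argument. If the distance $\delta$ from $f$ to the similarities were much larger than $\varepsilon$, then after normalization $(f-\mathrm{id})/\delta$ would converge to a solution $g$ of the linearized conformality equation $(Dg)^\circ=0$, where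
\[
H^\circ=\tfrac12(H+H^T)-\tfrac1N(\operatorname{tr}H)I
\]
is the trace-free symmetric part of a matrix $H$. If $g$ is an infinitesimal similarity, a better approximating similarity exists, a contradiction. Two points need work. First, the equation also has the quadratic solutions $g(x)=2(b\cdot x)x-|x|^2b$, which the weight $(1+|x|)^m$ does not exclude; Step~1 proves subquadratic growth by using flatness at all scales. Second, linearizing the distortion inequality leaves an error quadratic in $Df-I$, while flatness controls only $f-\mathrm{id}$; Step~2 supplies the missing $L^2$ bound.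

\begin{proof}[Proof of Lemma~\ref{lem:linear}]
Let
\[
\mathcal D(f;x_0,r)=\inf_T\ \sup_{x}\ \frac{|f(x)-T(x)|}{\lambda_T\,r\,(1+|x-x_0|/r)^m},
\]
the infimum over all similarities, and let $\bar\delta(\varepsilon)$ be the supremum of $\mathcal D(f;x_0,r)$ over all $(1+\varepsilon)$-quasiconformal $f$, all $x_0$ and all $r$. By invariance under translations and dilations, $\bar\delta(\varepsilon)=\sup_f\mathcal D(f;0,1)$, and $\bar\delta(\varepsilon)\to0$ as $\varepsilon\to0$ by Lemma~\ref{lem:flat}. It suffices to show $\bar\delta(\varepsilon)\le C\varepsilon$ for small $\varepsilon$, for then every $(1+\varepsilon)$-quasiconformal map is $2C\varepsilon$-flat.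

Suppose not. Then there are $\varepsilon_j\to0$ with $\delta_j:=\bar\delta(\varepsilon_j)\ge j\varepsilon_j>0$ and $\delta_j\to0$. Choose $(1+\varepsilon_j)$-quasiconformal $f_j$ with $\mathcal D(f_j;0,1)\ge\delta_j/2$. Each $f_j$ is $2\delta_j$-flat; let $T$ satisfy $|f_j-T|\le2\delta_j\lambda_T(1+|x|)^m$. We check that $T$ preserves orientation for large $j$. On $|x|=1$ we have $|f_j-T|\le2^{m+1}\delta_j\lambda_T<\lambda_T=|T(x)-T(0)|$, so the straight-line homotopy from $T$ to $f_j$ avoids $T(0)$ on the unit sphere, and $f_j$ and $T$ have the same degree on the unit ball at $T(0)$. The degree of the orientation-preserving homeomorphism $f_j$ is $0$ or $1$, while that of $T$ is the sign of $\det DT$; so this sign is $+1$. Thus $T^{-1}\circ f_j$ is again $(1+\varepsilon_j)$-quasiconformal, with the same values of $\mathcal D$. Replacing $f_j$ by it, we have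
\[
|f_j(x)-x|\le2\delta_j(1+|x|)^m,\qquad\mathcal D(f_j;0,1)\ge\delta_j/2,\qquad g_j:=(f_j-\mathrm{id})/\delta_j .
\]
Below, $C_R$ depends on $N$ and $R$, and $B_R=B(0,R)\subset\mathbb{R}^N$.

\medskip\noindent\textbf{Step 1: growth and equicontinuity.} Fix $j$. For each $(x_0,r)$ let $T_{x_0,r}$ satisfy \eqref{eq:flat} for $f_j$ with constant $2\delta_j$, let $\lambda_{x_0,r}$ be its ratio, and take $T_{0,1}=\mathrm{id}$. An affine map bounded by $s$ on a ball of radius $r$ has linear part of norm at most $s/r$, as one sees by comparing its values at antipodal points. On $B(x_0,r)$ both $T_{x_0,r}$ and $T_{x_0,2r}$ are close to $f_j$, so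
\begin{equation}\label{eq:chain}
|\lambda_{x_0,r}-\lambda_{x_0,2r}|\le\|DT_{x_0,r}-DT_{x_0,2r}\|\le C\delta_j(\lambda_{x_0,r}+\lambda_{x_0,2r}).
\end{equation}
Hence for large $j$ the ratio of $\lambda_{x_0,r}$ and $\lambda_{x_0,2r}$, in either order, is at most $1+C\delta_j\le2^{1/4}$.

\emph{Large scales.} Starting from $T_{0,1}=\mathrm{id}$ we get $\lambda_{0,2^k}\le2^{k/4}$ and, summing \eqref{eq:chain}, $\|DT_{0,2^k}-I\|\le C\delta_jk2^{k/4}$ for $k\ge0$. Let $T=T_{0,2^k}$ and $|x|\le2^k$. Then $f_j(x)-x=(f_j-T)(x)-(f_j-T)(0)+f_j(0)+(DT-I)x$, and $|f_j(0)|\le2\delta_j$, so $|g_j(x)|\le C(k+1)2^{k/4}2^k\le C2^{3k/2}$. Choosing the smallest $k\ge0$ with $|x|\le2^k$ gives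
\begin{equation}\label{eq:growth}
|g_j(x)|\le C(1+|x|)^{3/2}\qquad\text{for all $x$ and all large $j$.}
\end{equation}

\emph{Small scales.} Let $|x_0|\le R$. Comparing $T_{x_0,1}$ with $\mathrm{id}$ on $B(x_0,1)$ gives $\|DT_{x_0,1}-I\|\le C_R\delta_j(1+\lambda_{x_0,1})$. The left side is at least $|\lambda_{x_0,1}-1|$, so $\lambda_{x_0,1}\le2$ once $C_R\delta_j\le\frac13$, and then $\|DT_{x_0,1}-I\|\le3C_R\delta_j$. Summing \eqref{eq:chain} downward, $\lambda_{x_0,2^{-k}}\le2\cdot2^{k/4}$ and $\|DT_{x_0,2^{-k}}-I\|\le C_R\delta_j(k+1)2^{k/4}$. With $T=T_{x_0,2^{-k}}$ and $|x-x_0|\le2^{-k}$,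
\[
\delta_j|g_j(x)-g_j(x_0)|\le|(f_j-T)(x)|+|(f_j-T)(x_0)|+\|DT-I\||x-x_0|\le C_R\delta_j(k+1)2^{k/4}2^{-k}.
\]
Hence $|g_j(x)-g_j(x_0)|\le C_R|x-x_0|^{1/2}$ for $|x_0|\le R$, $|x-x_0|\le1$ and $j$ large depending on $R$. By the Arzel\`a--Ascoli theorem and a diagonal argument, a subsequence of $g_j$ converges locally uniformly to a continuous $g$ satisfying \eqref{eq:growth}.

\medskip\noindent\textbf{Step 2: a Caccioppoli estimate.} Fix $R$ and write $\varepsilon=\varepsilon_j$, $\delta=\delta_j$, $\varphi=f_j-\mathrm{id}$, $H=D\varphi$. We claim that for large $j$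
\begin{equation}\label{eq:cacc}
\int_{B_R}|H|^2\le C_R(\varepsilon+\delta^2).
\end{equation}
The idea is that the distortion inequality compares a convex function of $Df_j$ with $\det Df_j$; the two agree to first order at $I$, the convex function gains $|H|^2$, and the higher-order terms of the determinant are divergences.

Let $\Psi(A)=N^{-N/2}|A|^N$. Since $|A|^2\le N\|A\|^2$, we have $\Psi(Df_j)\le\|Df_j\|^N\le(1+\varepsilon)\det Df_j$ a.e. For every matrix $H$,
\begin{equation}\label{eq:convex}
\Psi(I+H)\ge1+\operatorname{tr}H+c\big(|H|^2+|H|^N\big).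
\end{equation}
Indeed $|I+H|^2/N=1+q$ with $q=\frac1N(2\operatorname{tr}H+|H|^2)\ge-1$, and Bernoulli's inequality gives $\Psi(I+H)=(1+q)^{N/2}\ge1+\frac N2q=1+\operatorname{tr}H+\frac12|H|^2$. Also, there is $M_0=M_0(N)$ such that for $|H|\ge M_0$,
\[
\Psi(I+H)\ge N^{-N/2}\big(|H|-\sqrt N\big)^N\ge1+\sqrt N|H|+c|H|^N\ge1+\operatorname{tr}H+c|H|^N .
\]
For $|H|\ge M_0$ average the two bounds; for $|H|\le M_0$ use the first and $|H|^N\le M_0^{N-2}|H|^2$.

Next, $\det(I+H)=1+\operatorname{tr}H+\sum_{k=2}^N\pi_k(H)$, where $\pi_k(H)$ is the sum of the principal $k\times k$ minors. Let $\psi\in C_c^\infty(B_{2R})$ with $0\le\psi\le1$ and $\psi=1$ on $B_R$, and let $\chi=\psi^N$. For smooth $\varphi$, the principal minor of $D\varphi$ with indices $i_1<\dots<i_k$, times the volume form, equals $\pm\,d\big(\varphi_{i_1}\,d\varphi_{i_2}\wedge\dots\wedge d\varphi_{i_k}\wedge dx'\big)$, where $\varphi_i$ are the components of $\varphi$ and $dx'$ is the wedge product of the $dx_l$ over the remaining indices $l$. Stokes' theorem moves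 $d$ onto $\chi$, so
\[
\Big|\int\chi\,\pi_k(D\varphi)\Big|\le C\int|\varphi|\,|\nabla\chi|\,|D\varphi|^{k-1},\qquad2\le k\le N .
\]
This extends to our $\varphi\in W^{1,N}_{\mathrm{loc}}\cap C^0$: its mollifications converge in $W^{1,N}_{\mathrm{loc}}$ and locally uniformly, and products of at most $N$ functions converging in $L^N_{\mathrm{loc}}$ converge in $L^1_{\mathrm{loc}}$. We have $|\varphi|\le C_R\delta$ on $B_{2R}$, $|\nabla\chi|\le C_R\psi^{N-1}$, $\det Df_j\le C(1+|H|^N)$ and $|H|^{k-1}\le|H|+|H|^{N-1}$. Therefore, by \eqref{eq:convex},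
\begin{align*}
c\int\chi\big(|H|^2+|H|^N\big)&\le\int\chi\big((1+\varepsilon)\det Df_j-1-\operatorname{tr}H\big)=\varepsilon\int\chi\det Df_j+\sum_{k=2}^N\int\chi\,\pi_k(H)\\
&\le C_R\varepsilon+C\varepsilon\int\chi|H|^N+C_R\delta\int_{B_{2R}}\psi^{N-1}\big(|H|+|H|^{N-1}\big).
\end{align*}
By Young's inequality, for every $s>0$, $\delta\psi^{N-1}|H|\le s\psi^{2N-2}|H|^2+C_s\delta^2\le s\chi|H|^2+C_s\delta^2$ and $\delta(\psi|H|)^{N-1}\le s\chi|H|^N+C_s\delta^N$. All integrals are finite because $H\in L^N_{\mathrm{loc}}$. Choosing $s$ with $C_Rs\le c/4$ and $j$ so large that $C\varepsilon\le c/4$ and $\delta\le1$, we absorb the integrals on the right and obtain \eqref{eq:cacc}.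

\medskip\noindent\textbf{Step 3: the limit solves the linearized equation.} Let $s_1\ge\dots\ge s_N\ge0$ be the singular values of $A=Df_j(x)=I+H$. Then $s_1^N\le(1+\varepsilon)\det A\le(1+\varepsilon)s_1^{N-1}s_N$, so $s_1\le(1+\varepsilon)s_N$. The eigenvalues $s_i^2$ of $A^TA$ thus lie within $3\varepsilon s_N^2$ of each other for $\varepsilon\le1$, and $|(A^TA)^\circ|\le C\varepsilon|A|^2\le C\varepsilon(1+|H|^2)$. Since $A^TA=I+(H+H^T)+H^TH$, we have $(A^TA)^\circ=2H^\circ+(H^TH)^\circ$, hence $|H^\circ|\le C(\varepsilon+|H|^2)$ a.e. By \eqref{eq:cacc} and $\varepsilon_j\le\delta_j/j$,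
\[
\int_{B_R}|(Dg_j)^\circ|\le C_R\,\frac{\varepsilon_j+\delta_j^2}{\delta_j}\le C_R\Big(\frac1j+\delta_j\Big)\to0 .
\]
As $g_j\to g$ locally uniformly, $(Dg)^\circ=0$ in the sense of distributions on $\mathbb{R}^N$.

\medskip\noindent\textbf{Step 4: the limit is an infinitesimal similarity.} We show that $g$ is affine. Mollifications of $g$ solve the same constant-coefficient equation and satisfy a bound $C(1+|x|)^{3/2}$, and locally uniform limits of affine maps are affine. So we may assume that $g$ is smooth. Write $g^i$ for its components. The equation reads $\partial_kg^i+\partial_ig^k=2PI_{ik}$ with $P=\frac1N\operatorname{div}g$. Then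
\begin{align*}
\partial_k\partial_lg^i&=\tfrac12\big[\partial_l(\partial_kg^i+\partial_ig^k)+\partial_k(\partial_lg^i+\partial_ig^l)-\partial_i(\partial_kg^l+\partial_lg^k)\big]\\
&=P_lI_{ik}+P_kI_{il}-P_iI_{kl}.
\end{align*}
Apply $\partial_q$. The left side and the term $P_{lq}I_{ik}$ are symmetric in $l$ and $q$, so
\[
P_{kq}I_{il}-P_{iq}I_{kl}=P_{kl}I_{iq}-P_{il}I_{kq}.
\]
Setting $l=i$ and summing gives $(N-1)P_{kq}=P_{kq}-\Delta P\,I_{kq}$, that is, $(N-2)P_{kq}=-\Delta P\,I_{kq}$. The trace gives $(2N-2)\Delta P=0$, and since $N\ge3$ we conclude $D^2P=0$. So $\nabla P$ and hence $D^2g$ are constant, $g$ is a polynomial of degree at most $2$, and the growth $O(|x|^{3/2})$ makes it affine. Its linear part $L$ satisfies $L^\circ=0$, so $g(x)=b+\alpha x+\Omega x$ with $b\in\mathbb{R}^N$, $\alpha\in\mathbb{R}$ and $\Omega$ skew-symmetric.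

\medskip\noindent\textbf{Step 5: contradiction.} Let $T_j(x)=\delta_jb+(1+\delta_j\alpha)e^{\delta_j\Omega}x$. As $e^{\delta_j\Omega}$ is orthogonal, $T_j$ is a similarity for large $j$, with $\lambda_{T_j}\to1$. Expanding the exponential gives $|x+\delta_jg(x)-T_j(x)|\le C_g\delta_j^2|x|$, with $C_g$ independent of $j$. From $f_j-T_j=\delta_j(g_j-g)+(\mathrm{id}+\delta_jg-T_j)$ we obtain
\[
\mathcal D(f_j;0,1)\le\frac{\delta_j}{\lambda_{T_j}}\Big(\sup_x\frac{|g_j(x)-g(x)|}{(1+|x|)^m}+C_g\delta_j\Big).
\]
The supremum tends to $0$: by \eqref{eq:growth} and $m\ge2$ the quotient is at most $C(1+R)^{-1/2}$ for $|x|\ge R$, and $g_j\to g$ uniformly on $B_R$. So $\mathcal D(f_j;0,1)=o(\delta_j)$, which contradicts $\mathcal D(f_j;0,1)\ge\delta_j/2$.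
\end{proof}

\begin{thebibliography}{9}

\bibitem{heinonen} Heinonen, \emph{Lectures on Analysis on Metric Spaces}.

\bibitem{slides} \emph{Inverse absolute continuity of quasiconformal maps}, \texttt{https://dntalam.webpages.auth.gr/files/iac\_slides.pdf}.

\bibitem{vaisala} V\"ais\"al\"a, \emph{Lectures on $n$-dimensional Quasiconformal Mappings}.

\end{thebibliography}
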